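\title{Gluing primitive ideal spaces of nuclear $C^*$-algebras}

\begin{abstract}
Let $X$ be a second countable, locally compact, sober space and let $U\subset X$ be open. We prove that if $U$ and $X\setminus U$ are homeomorphic to primitive ideal spaces of separable nuclear $C^*$-algebras, then so is $X$. The proof replaces algebras by topological data. A second countable sober space is the primitive ideal space of a separable nuclear $C^*$-algebra if and only if it has a \emph{resolution}: a continuous map from a second countable locally compact Hausdorff space that is open up to specialization and distinguishes open sets. Resolutions of $U$ and of $X\setminus U$ can be glued to a resolution of $X$. As consequences we obtain a transfinite version of the theorem and a realization of $X$ by an extension of prescribed stable $\mathcal O_2$-absorbing algebras.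
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, topological spaces are second countable, $C^*$-algebras are separable, and ideals are closed and two-sided. The only exceptions are auxiliary algebras, such as algebras of all bounded or adjointable operators and the test algebra in a nuclearity argument. Subsets carry the subspace topology, and $\mathcal O(X)$ is the lattice of open subsets of $X$.

A \emph{primitive ideal} of a $C^*$-algebra $A$ is the kernel of a nonzero irreducible representation. The set $\operatorname{Prim}(A)$ of primitive ideals carries the hull-kernel topology, whose open sets are the sets $\widehat I=\{p: I\not\subset p\}$ for ideals $I$ of $A$. The map $I\mapsto\widehat I$ is an order isomorphism from the ideals of $A$ onto $\mathcal O(\operatorname{Prim}A)$, so $\operatorname{Prim}(A)$ is the ideal lattice of $A$ in topological form. For $A=C_0(Y)$ with $Y$ locally compact Hausdorff it is the space $Y$. In general it is not Hausdorff. The algebra $\mathcal K+\mathbb C1$ of operators on $\ell^2$ has the ideals $0$, $\mathcal K$ and itself, and its primitive ideal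 space $\{0,\mathcal K\}$ is the \emph{two-point space} $\{u,f\}$ with open sets $\emptyset$, $\{u\}$, $\{u,f\}$; here $u=0$ and $f=\mathcal K$.

Two properties survive in general. A space $X$ is \emph{locally compact} if for every point $x$ and every open $V\ni x$ there is a compact set $K$, not necessarily closed, with $x\in\operatorname{int}K\subset K\subset V$. A closed set is \emph{irreducible} if it is not the union of two proper closed subsets, and $X$ is \emph{sober} if every nonempty irreducible closed set is the closure of exactly one point. Sober spaces are $T_0$, and Hausdorff spaces are sober. For separable $A$ the space $\operatorname{Prim}(A)$ is second countable, locally compact and sober.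

Nuclear $C^*$-algebras are also called amenable, and we transfer the word to spaces.

\begin{definition}\label{def:amenable}
A space $X$ is \emph{amenable} if it is homeomorphic to $\operatorname{Prim}(A)$ for a separable nuclear $C^*$-algebra $A$. The case $A=0$, $X=\emptyset$ is allowed.
\end{definition}

Amenability passes to the two pieces of an open--closed decomposition: if $X=\operatorname{Prim}(A)$ and $U=\widehat I$, then $U\cong\operatorname{Prim}(I)$ and $X\setminus U\cong\operatorname{Prim}(A/I)$, and ideals and quotients of nuclear algebras are nuclear. Since extensions of nuclear algebras are nuclear as well, it is natural to guess a converse for spaces $X$ that have the necessary properties above. This converse is the conjecture posed in \cite{Conj}, and it is our main result.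

\begin{theorem}\label{thm:main}
Let $X$ be a second countable, locally compact, sober space and let $U\subset X$ be open. If $U$ and $X\setminus U$ are amenable, then $X$ is amenable.
\end{theorem}

Local compactness of $X$ does not follow from the hypotheses on the pieces.

\begin{example}\label{ex:halfplane}
Let $X=\{(0,0)\}\cup\{(x,y):x>0\}\subset\mathbb R^2$ and $U=\{(x,y):x>0\}$. Then $U=\operatorname{Prim}C_0(U)$ and $X\setminus U=\operatorname{Prim}\mathbb C$ are amenable, and $X$ is Hausdorff. A compact neighborhood of $(0,0)$ in $X$ would be closed in $\mathbb R^2$ and would contain all points of $X$ of norm less than some $\varepsilon$, hence also $(0,\varepsilon/2)\notin X$. So $X$ is not locally compact and is not a primitive ideal space.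
\end{example}

The difficulty in Theorem~\ref{thm:main} is that the hypothesis provides an algebra $J$ for $U$ and an algebra $B$ for $X\setminus U$ with no relation between them. The direct sum $J\oplus B$ gives the disjoint union topology. In general no extension of $B$ by $J$ does better: for the two-point space we may be handed $J=B=\mathbb C$, and a unital ideal is a direct summand. So the algebras have to be changed, and we discard them altogether in favor of a topological certificate of amenability.

Write $x\le y$ if $x\in\overline{\{y\}}$, that is, if every open set containing $x$ contains $y$. This is the \emph{specialization preorder}. For $S\subset X$ put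
\[
{\uparrow}S=\{y\in X: x\le y\text{ for some }x\in S\}.
\]
In $\operatorname{Prim}(A)$ we have $p\le q$ if and only if $p\supset q$; in the two-point space $f\le u$.

\begin{definition}\label{def:resolution}
A \emph{resolution} of a space $X$ is a continuous map $\pi\colon P\to X$ from a second countable locally compact Hausdorff space $P$ such that
\begin{itemize}
\item[(R1)] ${\uparrow}\pi(W)$ is open in $X$ for every open $W\subset P$;
\item[(R2)] if $V,V'\in\mathcal O(X)$ and $V\not\subset V'$, then $\pi(P)$ meets $V\setminus V'$.
\end{itemize}
\end{definition}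

Condition (R1) is a weak form of openness and (R2) is a weak form of surjectivity; Example~\ref{ex:resolutions} makes this precise. The two main steps are as follows.

\begin{theorem}\label{thm:A}
A second countable sober space is amenable if and only if it has a resolution.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $X$ be second countable and locally compact, let $U\subset X$ be open, and put $F=X\setminus U$. If $U$ and $F$ have resolutions, then $X$ has a resolution.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The amenable spaces $U$ and $X\setminus U$ are sober, so they have resolutions by Theorem~\ref{thm:A}. By Theorem~\ref{thm:B}, $X$ has a resolution. As $X$ is sober, it is amenable by Theorem~\ref{thm:A}.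
\end{proof}

Theorem~\ref{thm:B} is pure topology and is proved in Section~\ref{sec:glue}. To pass from a resolution $P\to X$ to an algebra we start with $C_0(P)$, which has too many ideals, and enlarge it to the Toeplitz algebra of a correspondence that destroys the unwanted ones (Sections~\ref{sec:toeplitz} and~\ref{sec:toalgebra}); the correspondence comes from Michael's selection theorem \cite{Mi}. To pass from an algebra to a resolution we treat inductive limits of algebras with Hausdorff primitive ideal spaces directly and reduce the general case to this one by a theorem of Kirchberg and R{\o}rdam \cite{KR} (Section~\ref{sec:toresolution}). Section~\ref{sec:consequences} contains stronger versions of Theorem~\ref{thm:main}.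

\section{Non-Hausdorff spaces, primitive ideals and resolutions}\label{sec:prelim}

\subsection{Specialization, local compactness, sobriety}\label{sub:top}

Open sets are up-sets: ${\uparrow}V=V$. The operation ${\uparrow}$ commutes with unions, and continuous maps preserve $\le$. If $Y\subset X$, the preorder of $Y$ is the restriction of that of $X$, so ${\uparrow}_YS=Y\cap{\uparrow}_XS$ for $S\subset Y$; if $Y$ is open, then ${\uparrow}_YS={\uparrow}_XS$. If $K$ is compact, so is ${\uparrow}K$: a finite subfamily of an open cover that covers $K$ has an up-set as its union.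

In a non-Hausdorff space compact sets need not be closed, and we never intersect two compact sets. The intersection of a compact set with a closed set is compact. Let $X$ be locally compact. Then open and closed subspaces of $X$ are locally compact, and we use two consequences of the definition.
\begin{itemize}
\item[(L1)] Every open $V$ is covered by the interiors of countably many compact subsets of $V$ (by the Lindel\"of property). Hence $V$ is a countable union of compact sets, and also an increasing union of open sets $V^{(1)}\subset V^{(2)}\subset\cdots$, each contained in a compact subset of $V$.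
\item[(L2)] If $C\subset V$ with $C$ compact and $V$ open, there is a compact $K$ with $C\subset\operatorname{int}K\subset K\subset V$ (a finite union of compact neighborhoods of points of $C$).
\end{itemize}

\begin{lemma}\label{lem:sober}
\begin{itemize}
\item[(a)] Open subspaces of sober spaces are sober.
\item[(b)] If $X$ and $Y$ are sober and $\mathcal O(X)$ and $\mathcal O(Y)$ are order isomorphic, then $X\cong Y$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $U\subset X$ be open and let $Z\neq\emptyset$ be irreducible and closed in $U$. Its closure $\overline Z$ in $X$ is irreducible, so $\overline Z=\overline{\{x\}}$ for some $x$. As $U$ meets $\overline{\{x\}}$, it contains $x$, and the closure of $\{x\}$ in $U$ is $\overline Z\cap U=Z$. The point is unique because $U$ is $T_0$.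

(b) Call an open set $V\ne X$ \emph{prime} if $V_1\cap V_2\subset V$ implies $V_1\subset V$ or $V_2\subset V$. This says that $X\setminus V$ is nonempty and irreducible, so sobriety says that $x\mapsto X\setminus\overline{\{x\}}$ is a bijection from $X$ onto the prime open sets. An order isomorphism $\alpha$ preserves finite intersections and the largest element, hence primes, and so defines a bijection $g\colon X\to Y$ with $\alpha(X\setminus\overline{\{x\}})=Y\setminus\overline{\{g(x)\}}$. For open $V$,
\[
x\in V\iff V\not\subset X\setminus\overline{\{x\}}\iff\alpha(V)\not\subset Y\setminus\overline{\{g(x)\}}\iff g(x)\in\alpha(V).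
\]
Thus $g(V)=\alpha(V)$ for all open $V$, and $g$ is a homeomorphism.
\end{proof}

\subsection{Standard facts on primitive ideal spaces}\label{sub:prim}

Let $A$ be a separable $C^*$-algebra. The \emph{hull} of an ideal $I$ is the closed set $\{p: p\supset I\}$. An ideal $p\neq A$ is \emph{prime} if $I\cap J\subset p$ implies $I\subset p$ or $J\subset p$.
\begin{itemize}
\item[(P1)] Every ideal $I$ is the intersection of its hull (an empty intersection is $A$), and $\|c+I\|=\sup\{\|c+p\|:p\supset I\}$ with $\sup\emptyset=0$. The closure of $S\subset\operatorname{Prim}(A)$ is the hull of $\bigcap S$. The closed sum of ideals $I_\alpha$ corresponds to $\bigcup\widehat{I_\alpha}$.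
\item[(P2)] For $c\in A$ the function $p\mapsto\|c+p\|$ is lower semicontinuous, and $\{p:\|c+p\|\ge\alpha\}$ is compact for $\alpha>0$.
\item[(P3)] Primitive ideals are prime. Separable prime $C^*$-algebras are primitive, so prime ideals of $A$ are primitive.
\item[(P4)] Ideals, quotients, extensions, inductive limits, hereditary subalgebras and tensor products of nuclear algebras are nuclear.
\item[(P5)] For separable nuclear $A$ and $B$, the map $(p,q)\mapsto p\otimes B+A\otimes q$ is a homeomorphism $\operatorname{Prim}A\times\operatorname{Prim}B\to\operatorname{Prim}(A\otimes B)$ \cite[IV.3.4]{Bl}.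
\end{itemize}
Under (P5) the ideal $I\otimes I'$ corresponds to the rectangle $\widehat I\times\widehat{I'}$. Indeed, if $I\subset p$ or $I'\subset q$, then $I\otimes I'\subset p\otimes B+A\otimes q$; otherwise $I\otimes I'$ has nonzero image in $A/p\otimes B/q$, while $p\otimes B+A\otimes q$ has image zero. Since open sets of a product are unions of open rectangles, every ideal of $A\otimes B$ is a closed sum of ideals $I\otimes I'$. The Cuntz algebras $\mathcal O_2$, $\mathcal O_\infty$ and the compact operators $\mathcal K$ are separable, simple and nuclear, and each is isomorphic to its tensor square. An algebra $C$ is \emph{$\mathcal O_\infty$-absorbing} if $C\otimes\mathcal O_\infty\cong C$, \emph{$\mathcal O_2$-absorbing} if $C\otimes\mathcal O_2\cong C$, and \emph{stable} if $C\otimes\mathcal K\cong C$.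

\subsection{First properties of resolutions}

\begin{example}\label{ex:resolutions}
(a) If points of $X$ are closed, then ${\uparrow}S=S$, so (R1) says that $\pi$ is open, and (R2) with $V=X$, $V'=X\setminus\{x\}$ says that $\pi$ is surjective. The identity map of a locally compact Hausdorff space is a resolution.

(b) If $X$ is finite, the complement of an up-set is a finite union of point closures, so every up-set is open. Hence the identity map from the set $X$ with the discrete topology to $X$ is a resolution. For the two-point space it is not an open map.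

(c) Let $\mathbb I$ be the set $(0,1]$ with open sets $(a,1]$, $a\in[0,1]$. Then $\overline{\{r\}}=(0,r]$, the preorder is the usual order, and $\mathbb I$ is sober. The identity map from $(0,1]$ with its usual topology to $\mathbb I$ is a resolution: a nonempty open $W\subset(0,1]$ does not contain $\inf W$, so ${\uparrow}W=(\inf W,1]$.
\end{example}

\begin{lemma}\label{lem:res}
Let $\pi\colon P\to X$ be a resolution.
\begin{itemize}
\item[(a)] For open $V,V'$ we have $\pi^{-1}(V)\subset\pi^{-1}(V')$ if and only if $V\subset V'$.
\item[(b)] If $K\subset V$ with $K$ compact and $V$ open, there is an open $E\subset P$ with compact closure $\overline E\subset\pi^{-1}(V)$ and $K\subset{\uparrow}\pi(E)$. In particular $X$ is locally compact.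
\item[(c)] If $\varpi\colon X\to Y$ is continuous, open and surjective, then $\varpi\circ\pi$ is a resolution of $Y$.
\end{itemize}
Moreover:
\begin{itemize}
\item[(d)] If a space $X$ is the union of open sets $U_1,U_2,\dots$ with resolutions $\pi_n\colon P_n\to U_n$, then $\bigsqcup_n P_n\to X$ is a resolution.
\end{itemize}
\end{lemma}

\begin{proof}
(a) This restates (R2).

(b) The set $V^\circ={\uparrow}\pi(\pi^{-1}(V))$ is open by (R1), lies in the up-set $V$, and satisfies $\pi^{-1}(V)\subset\pi^{-1}(V^\circ)$. So $V^\circ=V$ by (a). The open sets $E$ with compact closure in $\pi^{-1}(V)$ form an upward directed cover of $\pi^{-1}(V)$. Hence $V$ is the directed union of the open sets ${\uparrow}\pi(E)$, and one of them contains $K$. For $K=\{x\}$ we get $x\in{\uparrow}\pi(E)\subset{\uparrow}\pi(\overline E)\subset V$, with the first set open and the second compact.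

(c) Let $W\subset P$ be open. The set $\varpi({\uparrow}\pi(W))$ is open, hence an up-set, and contains $\varpi\pi(W)$; so it contains ${\uparrow}\varpi\pi(W)$. It is contained in ${\uparrow}\varpi\pi(W)$ because $\varpi$ preserves $\le$. This gives (R1). If $V\not\subset V'$ in $Y$, then $\varpi^{-1}(V)\not\subset\varpi^{-1}(V')$ by surjectivity, so $\pi(P)$ meets $\varpi^{-1}(V\setminus V')$.

(d) For open $W$, the set ${\uparrow}\pi(W)$ is the union of the sets ${\uparrow}\pi_n(W\cap P_n)$, which may be computed in $U_n$ and are open. If $V\not\subset V'$, then $V\cap U_n\not\subset V'\cap U_n$ for some $n$, and (R2) for $\pi_n$ applies.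
\end{proof}

\section{Gluing resolutions}\label{sec:glue}

In this section we prove Theorem~\ref{thm:B}. Let $\pi_P\colon P\to U$ and $\pi_Q\colon Q\to F$ be resolutions. The map $P\sqcup Q\to X$ is continuous and satisfies (R2), but (R1) fails in general: ${\uparrow}\pi_Q(W)$ has open trace on $F$, yet it need not contain the points of $U$ near that trace. The remedy is to add copies of pieces of $P$ that accumulate at $Q$.

\subsection{The model case}\label{sub:model}

Let $X=[0,1]$, $U=(0,1]$, $F=\{0\}$, $P=U$ and $Q=\{q\}$, and ignore that the identity of $X$ is already a resolution. As $X$ is Hausdorff, we want an open continuous surjection. Put $V_n=[0,2^{-n})$ and $U_n=(2^{-n-3},2^{-n-1})$. The closure of $U_n$ is a compact subset of $V_n\cap U$, and $\bigcup_{n\ge N}U_n=(0,2^{-N-1})$.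

\emph{First attempt.} Take $\{q\}\sqcup\bigsqcup_nU_n$, with the sets $\{q\}\cup\bigsqcup_{n\ge N}U_n$ as basic neighborhoods of $q$. The map to $X$ is continuous at $q$ because $U_n\subset V_n$, and it is open because the tails of $(U_n)$ fill $(0,2^{-N-1})$. But a compact neighborhood of $q$ would contain some copy of $U_n$, which is closed and not compact.

\emph{Second attempt.} Replace $U_n$ by $\overline{U_n}$. Now the space is compact, but the open subset $\overline{U_n}$ has a closed interval as its image.

\emph{Third attempt.} We need pieces that project openly and are nevertheless compact as seen from $q$. Choose $e_n\in C_c(U,[0,1])$ with $e_n=1$ on $U_n$ and support in $V_n$, take the region $L_n=\{(p,t):0<t\le e_n(p)\}$ under its graph, and replace $q$ by the segment $\{q\}\times(0,1]$, letting points $(p_n,t_n)\in L_n$ converge to $(q,t)$ when $n\to\infty$ and $t_n\to t$ (Figure~\ref{fig:tents}). The projection of $L_n$ to $U$ is open, because one can slide down the graph. A neighborhood of $(q,t)$ involves only the parts $\{t'\ge\varepsilon\}$ of the $L_n$, and these are compact. Adding one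 copy of $P$ makes the map surjective.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.25]
\fill[gray!15] (4.4,0)--(5.1,2)--(6.5,2)--(7.2,0)--cycle;
\fill[gray!15] (2.6,0)--(2.95,2)--(3.65,2)--(4.0,0)--cycle;
\fill[gray!15] (1.6,0)--(1.775,2)--(2.125,2)--(2.3,0)--cycle;
\fill[gray!15] (1.0,0)--(1.09,2)--(1.26,2)--(1.35,0)--cycle;
\fill[gray!55] (4.61,0.6)--(5.1,2)--(6.5,2)--(6.99,0.6)--cycle;
\fill[gray!55] (2.705,0.6)--(2.95,2)--(3.65,2)--(3.895,0.6)--cycle;
\fill[gray!55] (1.6525,0.6)--(1.775,2)--(2.125,2)--(2.2475,0.6)--cycle;
\fill[gray!55] (1.027,0.6)--(1.09,2)--(1.26,2)--(1.323,0.6)--cycle;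
\draw (4.4,0)--(5.1,2)--(6.5,2)--(7.2,0);
\draw (2.6,0)--(2.95,2)--(3.65,2)--(4.0,0);
\draw (1.6,0)--(1.775,2)--(2.125,2)--(2.3,0);
\draw (1.0,0)--(1.09,2)--(1.26,2)--(1.35,0);
\draw[dotted] (0,0)--(7.5,0) node[right] {$t=0$};
\draw[dashed] (0,0.6)--(7.5,0.6) node[right] {$t=\varepsilon$};
\draw (0,0)--(0,0.6);
\draw[very thick] (0,0.6)--(0,2);
\draw[fill=white] (0,0) circle (1.5pt);
\node at (0.5,1.3) {$\cdots$};
\node[above] at (0,2) {$\{q\}\times(0,1]$};
\node[above] at (5.8,2) {$L_1$};
\node[above] at (3.3,2) {$L_2$};
\node[above] at (1.95,2) {$L_3$};
\node[above] at (1.18,2) {$L_4$};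
\end{tikzpicture}
\caption{The glued space for $X=[0,1]$, $F=\{0\}$. The piece $L_n$ is the region $0<t\le e_n(p)$ under the graph of a bump function $e_n$; the level $t=0$ is removed. The pieces are disjoint and accumulate at the segment $\{q\}\times(0,1]$. The part above the level $\varepsilon$ (dark) is compact, and each $L_n$ projects openly onto the set $\{e_n>0\}$.}
\label{fig:tents}
\end{figure}

The general case has two new features. Since $Q$ is not a point, each piece needs a marker in $Q$ that says where it accumulates (Section~\ref{sub:markers}). And the sets that play the role of the $U_n$ must be found: they have to lie in compact subsets of $U$ and still fill a neighborhood of every point of $\pi_Q(Q)$ (Section~\ref{sub:covering}).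

\subsection{Markers}\label{sub:markers}

If $Q=\emptyset$, then $F=\emptyset$ by (R2) and there is nothing to prove, so let $Q\ne\emptyset$. Fix a base $O_1,O_2,\dots$ of $X$, and a compatible metric $d$ on $Q$ for which closed bounded sets are compact; for instance $d_0(x,y)+|h(x)-h(y)|$ with $d_0$ a compatible metric and $h\colon Q\to[0,\infty)$ continuous and proper. Put $d(q,\emptyset)=\infty$, and let $B(q,r)$ be the open ball.

For $q\in Q$ and $n\ge1$ let $O(q,n)$ be the intersection of all $O_j$ with $j\le n$ and $\pi_Q(q)\in O_j$ (the empty intersection is $X$). This is an open neighborhood of $\pi_Q(q)$. Fix $n$. The sets $\pi_Q^{-1}(O(q,n))\cap B(q,\frac1n)$, $q\in Q$, form an open cover of the metric space $Q$. By paracompactness it has a locally finite open refinement $(W_{n,i})_{i\in\Lambda_n}$ that covers $Q$ and has nonempty members. A compact set meets only finitely many $W_{n,i}$, so $\Lambda_n$ is countable. Choose $q_{n,i}\in Q$ with $W_{n,i}\subset\pi_Q^{-1}(O(q_{n,i},n))\cap B(q_{n,i},\frac1n)$, and put $V_{n,i}=O(q_{n,i},n)$. Then: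
\begin{itemize}
\item[(M1)] for each $n$ the $W_{n,i}$ cover $Q$, $W_{n,i}\subset B(q_{n,i},\frac1n)$, and $\pi_Q(W_{n,i})\subset V_{n,i}$;
\item[(M2)] for compact $C\subset Q$ and each $n$, only finitely many $i$ have $q_{n,i}\in C$;
\item[(M3)] if $n\ge j$ and $\pi_Q(q_{n,i})\in O_j$, then $V_{n,i}\subset O_j$.
\end{itemize}
For (M2), if $q_{n,i}\in C$, then $W_{n,i}$ meets the closed $\frac1n$-neighborhood of $C$, which is compact. Property (M2) will give local compactness and (M3) continuity. For open $W\subset Q$ put
\[
V_n(W)=\bigcup\{V_{n,i}:q_{n,i}\in W\}.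
\]

\subsection{The covering lemma}\label{sub:covering}

We want open sets $U_{n,i}$, each inside a compact subset of $V_{n,i}\cap U$, whose tails fill neighborhoods. We first reduce the uncountably many requirements to a sequence of compact test sets.

\begin{lemma}\label{lem:test}
There are compact sets $K_l\subset X$, open sets $W_l\subset Q$ and integers $m_l\ge l$ $(l\ge1)$ such that
\begin{itemize}
\item[(T1)] $K_l\subset V_{m_l}(W_l)$;
\item[(T2)] $K_l\cap F\subset V_n(W_l)$ for all $n\ge m_l$;
\item[(T3)] for all $q\in Q$, all open $W\ni q$ and all $N$ there is $l$ with $W_l\subset W$, $m_l\ge N$ and $\pi_Q(q)\in\operatorname{int}K_l$.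
\end{itemize}
\end{lemma}

\begin{proof}
Let $\mathcal W$ be a countable base of $Q$. For $W\in\mathcal W$ and $N\ge1$ let $W^N=\{q\in Q:d(q,Q\setminus W)>\frac1N\}$, an open subset of $W$. Let $n\ge N$ and $q\in W^N$. By (M1) there is $i$ with $q\in W_{n,i}$; then $d(q,q_{n,i})<\frac1n\le\frac1N$, so $q_{n,i}\in W$ and $\pi_Q(q)\in V_{n,i}\subset V_n(W)$. As $V_n(W)$ is an up-set, it contains ${\uparrow}\pi_Q(W^N)$. By (R1) for $\pi_Q$ there is an open $G_{W,N}\subset X$ with $G_{W,N}\cap F={\uparrow}_F\pi_Q(W^N)$, and thus
\begin{equation}\label{eq:G}
G_{W,N}\cap F\subset V_n(W)\qquad(n\ge N).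
\end{equation}
By (L1) there are compact sets $K_{W,N,k}\subset G_{W,N}$, $k\ge1$, whose interiors cover $G_{W,N}$. Enumerate all triples $(W,N,k)$ as $(W_l,N_l,k_l)$, $l\ge1$, and put $m_l=\max(l,N_l)$. The compact set $K_{W_l,N_l,k_l}\cap F$ lies in the open set $G_{W_l,N_l}\cap V_{m_l}(W_l)$ by \eqref{eq:G}. By (L2) there is a compact $K_l$ with
\[
K_{W_l,N_l,k_l}\cap F\subset\operatorname{int}K_l\subset K_l\subset G_{W_l,N_l}\cap V_{m_l}(W_l).
\]
This gives (T1), and (T2) follows from \eqref{eq:G}. For (T3) choose $W'\in\mathcal W$ with $q\in W'\subset W$ and $N'\ge N$ with $q\in(W')^{N'}$. Then $\pi_Q(q)\in G_{W',N'}\cap F$, so $\pi_Q(q)\in K_{W',N',k}\cap F$ for some $k$. The index $l$ of the triple $(W',N',k)$ works.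
\end{proof}

It remains to cover $U\cap\operatorname{int}K_l$ by sets $U_{n,i}$ with $n\ge m_l$ and $q_{n,i}\in W_l$. At stage $n$ only points of $V_n(W_l)$ can be covered, and a point of $U$ may leave these sets for good. In the model case, with $K=[0,2^{-m-1}]$, the points of $K\setminus V_{n+1}=[2^{-n-1},2^{-m-1}]$ must be covered at stage $n$ at the latest. By (T2) the set of points of $K_l$ that are out of reach at stage $n+1$ is always a compact subset of $U$, so this can be done. Points that never leave are caught through an exhaustion of $U\cap\operatorname{int}K_l$ by compact sets.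

\begin{lemma}[Covering lemma]\label{lem:cover}
There are open sets $U_{n,i}$, each contained in a compact subset of $V_{n,i}\cap U$, with the following property. Put $U_n(W)=\bigcup\{U_{n,i}:q_{n,i}\in W\}$. For all $q\in Q$, all open $W\ni q$ and all $N$ there is an open $G\subset X$ with $\pi_Q(q)\in G$ and $G\cap U\subset\bigcup_{n\ge N}U_n(W)$.
\end{lemma}

\begin{proof}
By (L1) fix compact sets $C^l_1,C^l_2,\dots$ with union $U\cap\operatorname{int}K_l$, and for each $(n,i)$ open sets $U^{(1)}_{n,i}\subset U^{(2)}_{n,i}\subset\cdots$ with union $V_{n,i}\cap U$, each contained in a compact subset of $V_{n,i}\cap U$. We choose integers $k_n$ by induction on $n$ and set $U_{n,i}=U^{(k_n)}_{n,i}$ for all $i\in\Lambda_n$. Let $B_{l,n}=\bigcup_{m_l\le m<n}U_m(W_l)$, the open set covered for the $l$th test before stage $n$. The inductive hypothesis at stage $n$ is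
\begin{equation}\label{eq:ind}
K_l\cap U\subset V_n(W_l)\cup B_{l,n}\qquad\text{for all }l\text{ with }m_l\le n.
\end{equation}
For $l$ with $m_l=n$ it holds by (T1), whatever was chosen before; in particular it holds at stage $1$.

Assume \eqref{eq:ind} at stage $n$. Since $m_l\ge l$, only finitely many $l$ have $m_l\le n$. For such $l$ let
\[
Z_l=\bigl(K_l\setminus V_{n+1}(W_l)\bigr)\cup C^l_1\cup\dots\cup C^l_n .
\]
This set is compact, and $Z_l\subset K_l\cap U$ by (T2). By \eqref{eq:ind}, $Z_l$ lies in $B_{l,n}\cup(V_n(W_l)\cap U)$, which is the increasing union over $k$ of the open sets $B_{l,n}\cup\bigcup\{U^{(k)}_{n,i}:q_{n,i}\in W_l\}$. So $Z_l$ lies in one of these sets, and we choose one $k=k_n$ that works for all the finitely many $l$. Then $Z_l\subset B_{l,n+1}$, and therefore $K_l\cap U\subset V_{n+1}(W_l)\cup B_{l,n+1}$ when $m_l\le n$. Together with (T1) for $m_l=n+1$, this is \eqref{eq:ind} at stage $n+1$.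

For $n\ge\max(k,m_l)$ we have $C^l_k\subset B_{l,n+1}$. Hence $U\cap\operatorname{int}K_l\subset\bigcup_{n\ge m_l}U_n(W_l)$ for every $l$. Given $q$, $W$, $N$, take $l$ from (T3) and $G=\operatorname{int}K_l$.
\end{proof}

\begin{remark}\label{rem:lc}
Local compactness of $X$ is used only in these two lemmas, and the covering property is what fails in Example~\ref{ex:halfplane}. There, with $V_n$ the ball of radius $\frac1n$, a neighborhood $G$ of the origin contains a segment $(0,\delta)\times\{\delta\}$. It meets only finitely many $V_n$ and lies in no compact subset of $U$.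
\end{remark}

\subsection{The glued space}\label{sub:space}

By Lemma~\ref{lem:res}(b) for $\pi_P$ there are open sets $E_{n,i}\subset P$ with compact closure in $\pi_P^{-1}(V_{n,i}\cap U)$ and
\begin{equation}\label{eq:E}
U_{n,i}\subset{\uparrow}\pi_P(E_{n,i});
\end{equation}
the up-closures in $U$ and in $X$ agree. Choose $e_{n,i}\in C_c(P,[0,1])$ equal to $1$ on $E_{n,i}$ and with support in $\pi_P^{-1}(V_{n,i}\cap U)$, and put
\[
L_{n,i}=\{(p,t)\in P\times(0,1]:t\le e_{n,i}(p)\}.
\]
This is a closed subset of $P\times(0,1]$. For $\varepsilon>0$ the set $L_{n,i}^{\varepsilon}=\{(p,t)\in L_{n,i}:t\ge\varepsilon\}$ is closed in $\operatorname{supp}e_{n,i}\times[\varepsilon,1]$, hence compact. The projection $L_{n,i}\to P$ is open: if $(p,t)$ lies in an open $W\subset L_{n,i}$, then $p'\mapsto(p',\min(t,e_{n,i}(p')))$ is a continuous section on the neighborhood $\{e_{n,i}>0\}$ of $p$ with value $(p,t)$ at $p$, so it takes values in $W$ near $p$.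

Let $\overline{\mathbb N}=\mathbb N\cup\{\infty\}$ be the one-point compactification, $Y=Q\times(0,1]\times\overline{\mathbb N}$, and
\[
R=\Bigl(\bigsqcup_{n,i}L_{n,i}\Bigr)\sqcup\bigl(Q\times(0,1]\bigr).
\]
Define $\kappa\colon R\to Y$ by $\kappa(p,t)=(q_{n,i},t,n)$ on $L_{n,i}$ and $\kappa(q,t)=(q,t,\infty)$ on $Q\times(0,1]$. The open subsets of the $L_{n,i}$ and the sets $\kappa^{-1}(O)$ with $O\subset Y$ open form a base of a topology on $R$, because $\kappa|_{L_{n,i}}$ is continuous, so that the family is closed under finite intersections. In this topology $\kappa$ is continuous, each $L_{n,i}$ is open and keeps its topology, and the basic neighborhoods of a point of $Q\times(0,1]$ are the sets $\kappa^{-1}(O)$. There are countably many pieces, so $R$ is second countable.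

\begin{lemma}\label{lem:R}
$R$ is Hausdorff and locally compact.
\end{lemma}

\begin{proof}
Points with different $\kappa$-values are separated by preimages of disjoint open sets of $Y$. Distinct points with the same $\kappa$-value lie in the open subspace $\bigsqcup L_{n,i}$, which is Hausdorff.

Let $C\subset Q$ be compact and $\varepsilon>0$. We claim that $T=\kappa^{-1}(C\times[\varepsilon,1]\times\overline{\mathbb N})$ is compact. Cover $T$ by basic open sets. The members of the cover that meet $Q\times(0,1]$ have the form $\kappa^{-1}(O)$, and the corresponding sets $O$ cover the compact set $C\times[\varepsilon,1]\times\{\infty\}$. Finitely many of them, $O^1,\dots,O^s$, suffice, and by the tube lemma their union contains $C\times[\varepsilon,1]\times[n_1,\infty]$ for some $n_1$. The part of $T$ outside $\bigcup_a\kappa^{-1}(O^a)$ lies in the sets $L^\varepsilon_{n,i}\subset T$ with $n<n_1$ and $q_{n,i}\in C$. By (M2) these are finitely many compact sets, and the claim follows. A point of $R$ with $\kappa$-value $(q,t,n)$ has $T$ as a neighborhood when $C$ is a compact neighborhood of $q$ and $\varepsilon=t/2$.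 A Hausdorff space in which every point has a compact neighborhood is locally compact.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\widetilde R=R\sqcup P$ and define $\pi\colon\widetilde R\to X$ by $\pi=\pi_P$ on $P$, $\pi(p,t)=\pi_P(p)$ on $L_{n,i}$, and $\pi(q,t)=\pi_Q(q)$ on $Q\times(0,1]$.

\emph{Continuity.} On the open pieces $P$ and $L_{n,i}$ the map is a composition of continuous maps. Let $(q,t)\in Q\times(0,1]$ and $\pi_Q(q)\in O_j$. The set $\kappa^{-1}(\pi_Q^{-1}(O_j)\times(0,1]\times[j,\infty])$ is a neighborhood of $(q,t)$. Its points in $Q\times(0,1]$ map into $O_j$. A point $(p,t')\in L_{n,i}$ in it has $n\ge j$ and $\pi_Q(q_{n,i})\in O_j$, so $V_{n,i}\subset O_j$ by (M3); and $e_{n,i}(p)>0$, so $\pi_P(p)\in V_{n,i}$.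

\emph{(R1).} If $W$ is open in $P$ or in some $L_{n,i}$, then $\pi(W)$ is the image under $\pi_P$ of an open set, so ${\uparrow}\pi(W)$ is open in $U$ and hence in $X$. Now let $W\subset\widetilde R$ be any open set, $w\in W$ and $y\ge\pi(w)$. We show that ${\uparrow}\pi(W)$ is a neighborhood of $y$. If $w$ lies in $P$ or in $L_{n,i}$, intersect $W$ with that piece. So let $w=(q,t)\in Q\times(0,1]$. Then $W\supset\kappa^{-1}(W_0\times T_0\times[N,\infty])$ for some open $W_0\ni q$, open $T_0\ni t$ and $N$. Take $G$ from Lemma~\ref{lem:cover} for $q$, $W_0$, $N$. If $n\ge N$ and $q_{n,i}\in W_0$, then $E_{n,i}\times\{t\}\subset L_{n,i}\cap W$, because $e_{n,i}=1$ on $E_{n,i}$; by \eqref{eq:E}, ${\uparrow}\pi(W)\supset U_{n,i}$. Hence $G\cap U\subset{\uparrow}\pi(W)$. Also $W_0\times\{t\}\subset W$, and by (R1) for $\pi_Q$ there is an open $G'\subset X$ with $G'\cap F={\uparrow}_F\pi_Q(W_0)\subset{\uparrow}\pi(W)$. The open set $G\cap G'$ contains $\pi_Q(q)$, hence $y$, and it lies in $(G\cap U)\cup(G'\cap F)\subset{\uparrow}\pi(W)$.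

\emph{(R2).} If $V\not\subset V'$, then $V\cap U\not\subset V'\cap U$ or $V\cap F\not\subset V'\cap F$. Apply (R2) for $\pi_P$ or $\pi_Q$, and note that $\pi(\widetilde R)$ contains $\pi_P(P)$ and $\pi_Q(Q)$.
\end{proof}

\section{Toeplitz algebras with prescribed ideals}\label{sec:toeplitz}

Given an algebra $D$, we want a nuclear algebra that contains $D$ and whose ideals correspond to a chosen family of ideals of $D$. The two-point space shows the mechanism.

\begin{example}\label{ex:twopoint}
Let $D=\mathbb Cp_u\oplus\mathbb Cp_f$. It has four ideals, and we want to remove $\mathbb Cp_f$, which corresponds to the non-open set $\{f\}$. Adjoin an element $T$ with $T^*T=p_u$ and $p_fT=T$. An ideal that contains $p_f$ now contains $T$ and hence $p_u$. But a new ideal has appeared: $p_u$, $T$, $T^*$, $TT^*$ span a copy of $M_2$, the projection $p_f-TT^*$ is central, and the universal algebra is $M_2\oplus\mathbb C$, in which the summand $\mathbb C(p_f-TT^*)$ meets $D$ in $0$. Adjoin instead infinitely many $T_k$ with $T_k^*T_l=\delta_{kl}p_u$ and $p_fT_k=T_k$. Then $p_u$, $T_k$, $T_l^*$, $T_kT_l^*$ are matrix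 units for an ideal isomorphic to $\mathcal K$, which has no unit, and the universal algebra is $\mathcal K+\mathbb C1$ with $1=p_u+p_f$. Its three ideals meet $D$ in $0$, $\mathbb Cp_u$, $D$, as desired.
\end{example}

The elements $T$ are organized by a correspondence, and infinite multiplicity is again what prevents new ideals.

\subsection{Correspondences and Toeplitz representations}

A right \emph{Hilbert $D$-module} is a right $D$-module $H$ with a $D$-valued inner product, linear in the second variable, with $\langle\xi,\eta d\rangle=\langle\xi,\eta\rangle d$, complete in the norm $\|\langle\xi,\xi\rangle\|^{1/2}$. We write $\mathcal L(H)$ for the adjointable operators and $\mathcal K(H)$ for the closed span of the operators $\theta_{\xi,\eta}\colon\zeta\mapsto\xi\langle\eta,\zeta\rangle$. A \emph{correspondence} over $D$ is such an $H$ with a $*$-homomorphism $D\to\mathcal L(H)$, written as a left action. The \emph{identity correspondence} is $D$ with $\langle a,b\rangle=a^*b$. The interior tensor product $H\otimes H'$ of correspondences is the separated completion of $H\odot H'$ for $\langle\xi\otimes\eta,\xi'\otimes\eta'\rangle=\langle\eta,\langle\xi,\xi'\rangle\eta'\rangle$;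 in it $\xi d\otimes\eta=\xi\otimes d\eta$. The same formula defines a Hilbert space $H\otimes_D\mathcal H_0$ for a representation of $D$ on a Hilbert space $\mathcal H_0$, and $\mathcal L(H)$ acts on it by $x\mapsto x\otimes1$.

Let $H$ be a separable correspondence over $D$. Put $H^{\otimes0}=D$ and $\mathcal F(H)=\bigoplus_{n\ge0}H^{\otimes n}$. For $\eta\in H^{\otimes j}$ the \emph{creation operator} $\ell_\eta\in\mathcal L(\mathcal F(H))$ is $\ell_\eta\zeta=\eta\otimes\zeta$, where $\eta\otimes d$ means $\eta d$ and $d\otimes\zeta$ means $d\zeta$ for $d\in D$. Its adjoint kills $H^{\otimes n}$ for $n<j$, sends $\zeta\in H^{\otimes j}$ to $\langle\eta,\zeta\rangle$, and sends $\zeta'\otimes\zeta''$ with $\zeta'\in H^{\otimes j}$ to $\langle\eta,\zeta'\rangle\zeta''$.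

A \emph{Toeplitz representation} of $H$ in a $C^*$-algebra $B$ is a pair $(\psi,\rho)$ of a linear map $\psi\colon H\to B$ and a $*$-homomorphism $\rho\colon D\to B$ with
\[
\psi(\xi)^*\psi(\eta)=\rho(\langle\xi,\eta\rangle),\qquad\rho(a)\psi(\xi)=\psi(a\xi).
\]
Then $\psi(\xi)\rho(a)=\psi(\xi a)$: for $z=\psi(\xi)\rho(a)-\psi(\xi a)$ all four terms of $z^*z$ equal $\pm\rho(a^*\langle\xi,\xi\rangle a)$ and cancel. Put $\psi_0=\rho$ and $\psi_n(\xi_1\otimes\dots\otimes\xi_n)=\psi(\xi_1)\cdots\psi(\xi_n)$. Collapsing the product from the middle gives $\psi_n(\xi)^*\psi_n(\eta)=\rho(\langle\xi,\eta\rangle)$ for elementary tensors, so $\psi_n$ extends to a contractive linear map on $H^{\otimes n}$ with the same identity. For $\xi\in H^{\otimes m}$, $\eta\in H^{\otimes j}$, $\zeta\in H^{\otimes n}$,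
\begin{equation}\label{eq:rules}
\psi_m(\xi)\psi_n(\zeta)=\psi_{m+n}(\ell_\xi\zeta),\qquad\psi_j(\eta)^*\psi_n(\zeta)=\psi_{n-j}(\ell_\eta^*\zeta)\quad(j\le n).
\end{equation}
Both sides are continuous, so elementary tensors suffice; for $0<j<n$ and $\zeta=\zeta'\otimes\zeta''$ the second identity reads $\rho(\langle\eta,\zeta'\rangle)\psi_{n-j}(\zeta'')=\psi_{n-j}(\langle\eta,\zeta'\rangle\zeta'')$.

The \emph{Toeplitz algebra} $\mathcal T_H$ is the universal $C^*$-algebra for Toeplitz representations; it exists because $\psi$ and $\rho$ are contractive, and it is separable. A Toeplitz representation induces a $*$-homomorphism $\psi\times\rho$ on $\mathcal T_H$. We write $T_\xi$ for the image of $\xi\in H^{\otimes n}$ in $\mathcal T_H$. The creation operators form a Toeplitz representation and give the \emph{Fock representation} $\lambda\colon\mathcal T_H\to\mathcal L(\mathcal F(H))$, $\lambda(T_\xi)=\ell_\xi$. On $H^{\otimes 0}=D$ the operator $\ell_d$ is left multiplication by $d$, so $d\mapsto T_d$ is injective and we regard $D$ as a subalgebra of $\mathcal T_H$. By \eqref{eq:rules} the closed span of the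 elements $T_\xi T_\eta^*$ with $\xi\in H^{\otimes m}$, $\eta\in H^{\otimes n}$, $m,n\ge0$, is a $*$-subalgebra. It contains $D=\overline{DD}$ and all $T_\xi$, as $H=\overline{HD}$, so it equals $\mathcal T_H$.

Universality gives the \emph{gauge action} $\gamma$ of $\mathbb T$ with $\gamma_z(T_\xi)=z^nT_\xi$ for $\xi\in H^{\otimes n}$. We use the following averaging principle twice. Let $\beta$ be a pointwise continuous action of $\mathbb T$ on a $C^*$-algebra $B$. The average $E(x)=\int\beta_z(x)\,dz$ maps $B$ onto the fixed point algebra $B^\beta$ and is faithful: if $x\ge0$ and $E(x)=0$, then for each state $\omega$ the continuous function $z\mapsto\omega(\beta_z(x))\ge0$ has integral $0$, so $\omega(x)=0$. Hence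
\begin{equation}\label{eq:avg}
\text{a $\beta$-invariant ideal }\mathcal I\text{ with }\mathcal I\cap B^\beta=0\text{ is zero.}
\end{equation}

\subsection{The fixed point algebra, faithfulness and nuclearity}

Put $B^{(k)}=\overline{\operatorname{span}}\{T_\xi T_\eta^*:\xi,\eta\in H^{\otimes k}\}$ and $B_n=B^{(0)}+\dots+B^{(n)}$.

\begin{lemma}\label{lem:fock}
\begin{itemize}
\item[(a)] The assignment $\theta_{\xi,\eta}\mapsto T_\xi T_\eta^*$ defines an isomorphism $\mathcal K(H^{\otimes k})\cong B^{(k)}$. Each $B_n$ is a $C^*$-algebra with ideal $B^{(n)}$, and $\mathcal T_H^\gamma=\overline{\bigcup_nB_n}$.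
\item[(b)] $\lambda$ is injective.
\item[(c)] Let $(\psi,\rho)$ be a Toeplitz representation on a Hilbert space $\mathcal H$, and let $\mathcal H_0=(\psi(H)\mathcal H)^\perp$. Then $\mathcal H_0$ is $\rho(D)$-invariant, and if $D$ acts faithfully on $\mathcal H_0$, then $\psi\times\rho$ is injective.
\item[(d)] If $D$ is nuclear, then $\mathcal T_H$ is nuclear.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\xi_i,\eta_i\in H^{\otimes k}$ for $i\le s$, and $a=(\langle\xi_i,\xi_j\rangle)$, $b=(\langle\eta_i,\eta_j\rangle)$ in $M_s(D)$. For the rows $x=(T_{\xi_1},\dots,T_{\xi_s})$ and $y=(T_{\eta_1},\dots,T_{\eta_s})$ we have $x^*x=a$, $y^*y=b$, so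
\[
\Bigl\|\sum_iT_{\xi_i}T_{\eta_i}^*\Bigr\|^2=\|xy^*\|^2=\|yay^*\|=\|a^{1/2}y^*\|^2=\|a^{1/2}ba^{1/2}\|.
\]
For $\sum_i\theta_{\xi_i,\eta_i}$ take instead the operators $x,y\colon D^s\to H^{\otimes k}$, $(d_i)\mapsto\sum\xi_id_i$ and $(d_i)\mapsto\sum\eta_id_i$. Again $x^*x=a$, $y^*y=b$, and $xy^*=\sum\theta_{\xi_i,\eta_i}$, so the norm is the same. Thus the map is well defined and isometric. It preserves adjoints, and it is multiplicative because $\theta_{\xi,\eta}\theta_{\zeta,\omega}=\theta_{\xi\langle\eta,\zeta\rangle,\omega}$ and $T_\xi T_\eta^*T_\zeta T_\omega^*=T_{\xi\langle\eta,\zeta\rangle}T_\omega^*$. By \eqref{eq:rules}, $B^{(j)}B^{(n)}\subset B^{(n)}$ for $j\le n$. So, inductively, $B^{(n)}$ is an ideal of the $C^*$-algebra generated by it and the $C^*$-algebra $B_{n-1}$, and the sum of a $C^*$-subalgebra and an ideal is closed. Finally, $E(T_\xi T_\eta^*)$ is $T_\xi T_\eta^*$ if $\xi$ and $\eta$ have the same degree and $0$ otherwise, which gives the last statement.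

(b) Let $x=x_0+\dots+x_n$ with $x_k\in B^{(k)}$ and $\lambda(x)=0$. Suppose $x_0=\dots=x_{j-1}=0$. For $k>j$ the operator $\lambda(x_k)$ kills $H^{\otimes j}$. For $\xi,\eta\in H^{\otimes j}$ the operator $\ell_\xi\ell_\eta^*$ acts on $H^{\otimes j}$ as $\theta_{\xi,\eta}$, so $\lambda(x_j)$ acts there as the element of $\mathcal K(H^{\otimes j})$ that corresponds to $x_j$. Hence $x_j=0$, and by induction $x=0$. So $\lambda$ is isometric on each $B_n$ and hence on $\mathcal T_H^\gamma$. The kernel of $\lambda$ is $\gamma$-invariant, since $\lambda(\gamma_z(x))=u_z\lambda(x)u_z^*$ for the unitary $u_z$ that is $z^n$ on $H^{\otimes n}$. Now apply \eqref{eq:avg}.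

(c) The span of $\psi(H)\mathcal H$ is invariant under the self-adjoint set $\rho(D)$, hence so is $\mathcal H_0$. For $\xi,\eta\in H^{\otimes n}$ and $h,h'\in\mathcal H_0$ we have $\langle\psi_n(\xi)h,\psi_n(\eta)h'\rangle=\langle h,\rho(\langle\xi,\eta\rangle)h'\rangle$. For $\xi\in H^{\otimes n}$, $\eta\in H^{\otimes k}$ with $n<k$, the vector $\psi_n(\xi)^*\psi_k(\eta)h'=\psi_{k-n}(\ell_\xi^*\eta)h'$ lies in the closed span of $\psi(H)\mathcal H$, so $\psi_n(\xi)h\perp\psi_k(\eta)h'$. Therefore $\zeta\otimes h\mapsto\psi_n(\zeta)h$ for $\zeta\in H^{\otimes n}$ defines an isometry $v\colon\mathcal F(H)\otimes_D\mathcal H_0\to\mathcal H$. By \eqref{eq:rules}, $\rho(a)v=v(\ell_a\otimes1)$ and $\psi(\xi)v=v(\ell_\xi\otimes1)$, and $\psi(\xi)^*v=v(\ell_\xi^*\otimes1)$ on levels $n\ge1$. On level $0$ both sides of the last identity vanish, because $\psi(\xi)^*$ kills $\mathcal H_0\supset\rho(D)\mathcal H_0$. The $x\in\mathcal T_H$ with $(\psi\times\rho)(x)v=v(\lambda(x)\otimes1)$ form a closed subalgebra that contains the generators and their adjoints, so the identity holds for all $x$. If $(\psi\times\rho)(x)=0$,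 then $\lambda(x)\otimes1=0$, that is, $\rho(\langle\zeta,\lambda(x)\zeta'\rangle)$ vanishes on $\mathcal H_0$ for all $\zeta,\zeta'\in\mathcal F(H)$. By faithfulness $\lambda(x)=0$, and $x=0$ by (b).

(d) Kasparov's stabilization theorem says that a countably generated Hilbert $D$-module is a direct summand of $\ell^2(D)$. So $\mathcal K(H^{\otimes k})$ is isomorphic to a hereditary subalgebra of $\mathcal K(\ell^2(D))\cong D\otimes\mathcal K$, and $B^{(k)}$ is nuclear. As $B_n/B^{(n)}$ is a quotient of $B_{n-1}$, all $B_n$ are nuclear by induction and (P4), and so is $\mathcal T_H^\gamma$. Let $C$ be any $C^*$-algebra and $\chi\colon\mathcal T_H\otimes_{\max}C\to\mathcal T_H\otimes_{\min}C$ the canonical map. It is equivariant for $\gamma\otimes\mathrm{id}$, so its kernel is invariant. Averaging elementary tensors shows that the fixed point algebra of $\mathcal T_H\otimes_{\max}C$ is the closure of $\mathcal T_H^\gamma\odot C$. The two norms that $\mathcal T_H^\gamma\odot C$ inherits are $C^*$-norms, and they agree because $\mathcal T_H^\gamma$ is nuclear. So $\chi$ is isometric on the fixed point algebra,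 and injective by \eqref{eq:avg}.
\end{proof}

\subsection{Infinite multiplicity and the ideal lattice}

Let $H^\infty=H\otimes\ell^2=\bigoplus_{k\ge1}H_k$ with each $H_k$ a copy of $H$. The hypothesis of Lemma~\ref{lem:fock}(c) asks for room orthogonal to the range of $\psi$. For a finite partial sum of $H^\infty$, the next summand provides it.

\begin{lemma}\label{lem:unique}
Suppose that the left action of $D$ on $H$ is injective. Then every $*$-homomorphism on $\mathcal T_{H^\infty}$ that is injective on $D$ is injective.
\end{lemma}

\begin{proof}
We may assume that the homomorphism is a representation $\Psi$ on a Hilbert space $\mathcal H$. Let $H^{(m)}=H_1\oplus\dots\oplus H_m$, and let $\mathcal T^{(m)}\subset\mathcal T_{H^\infty}$ be generated by $D$ and the $T_\xi$, $\xi\in H^{(m)}$. For $\xi\in H_{m+1}$ and $\eta\in H^{(m)}$ we have $T_\eta^*T_\xi=0$, so $\mathcal H_0=(\Psi(T_{H^{(m)}})\mathcal H)^\perp$ contains $\Psi(T_\xi)\mathcal H$. If $d\in D$ acts as $0$ on $\mathcal H_0$, then $\Psi(T_{d\xi})=0$, so $\Psi(\langle d\xi,d\xi\rangle)=0$ and $d\xi=0$ for all $\xi\in H_{m+1}$; hence $d=0$. By Lemma~\ref{lem:fock}(c)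 the composite $\mathcal T_{H^{(m)}}\to\mathcal T^{(m)}\to B(\mathcal H)$ is injective. The first map is onto, so $\Psi$ is injective, hence isometric, on $\mathcal T^{(m)}$. The increasing union of the $\mathcal T^{(m)}$ is dense.
\end{proof}

For an ideal $I$ of $D$ let $HI$ be the closed span of the products $\xi a$ with $a\in I$. Then $HI=\{\xi:\langle\xi,\xi\rangle\in I\}$: if $\langle\xi,\xi\rangle\in I$ and $(u_\nu)$ is an approximate unit of $I$, then $\|\xi-\xi u_\nu\|^2=\|(1-u_\nu)\langle\xi,\xi\rangle(1-u_\nu)\|\to0$. The quotient $H/HI$ is a Hilbert $D/I$-module with inner product $\langle\xi,\eta\rangle+I$. Call $I$ \emph{invariant} if $\langle H,IH\rangle\subset I$. In that case $\langle a\xi,a\xi\rangle=\langle\xi,a^*a\xi\rangle\in I$ for $a\in I$, so $IH\subset HI$, and $H/HI$ is a correspondence over $D/I$. In Example~\ref{ex:twopoint}, $H=\mathbb C\xi$ with $\langle\xi,\xi\rangle=p_u$, $p_f\xi=\xi$, and $\mathbb Cp_f$ is the one ideal that is not invariant.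

\begin{proposition}\label{prop:ideals}
Let $D$ be separable and nuclear and $H$ a separable correspondence over $D$. Suppose that for every invariant ideal $I$ the left action of $D/I$ on $H/HI$ is injective. Then $\mathcal T_{H^\infty}$ is separable and nuclear, and $\mathcal I\mapsto\mathcal I\cap D$ is an order isomorphism from the ideals of $\mathcal T_{H^\infty}$ onto the invariant ideals of $D$. Each ideal $\mathcal I$ is generated by $\mathcal I\cap D$.
\end{proposition}

\begin{proof}
Nuclearity is Lemma~\ref{lem:fock}(d). Write $\mathcal T=\mathcal T_{H^\infty}$. If $\mathcal I$ is an ideal of $\mathcal T$, $d\in\mathcal I\cap D$ and $\xi,\eta\in H_1$, then $\langle\xi,d\eta\rangle=T_\xi^*dT_\eta\in\mathcal I\cap D$. So $\mathcal I\cap D$ is invariant.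

Let $I$ be invariant, $\mathcal I_I$ the ideal of $\mathcal T$ generated by $I$, $\overline D=D/I$ and $\overline H=H/HI$. The componentwise quotient map $H^\infty\to\overline H{}^\infty$ preserves inner products modulo $I$, has kernel $\{\xi:\langle\xi,\xi\rangle\in I\}=H^\infty I$ and has dense range, so $H^\infty/H^\infty I\cong\overline H{}^\infty$. The quotient maps form a Toeplitz representation of $H^\infty$ in $\mathcal T_{\overline H{}^\infty}$, which gives a surjection $\mathcal T\to\mathcal T_{\overline H{}^\infty}$ that kills $\mathcal I_I$. Conversely, $T_{\xi a}=T_\xi a\in\mathcal I_I$ for $a\in I$, so $\xi+H^\infty I\mapsto T_\xi+\mathcal I_I$ and $d+I\mapsto d+\mathcal I_I$ form a Toeplitz representation of $\overline H{}^\infty$ in $\mathcal T/\mathcal I_I$. The two induced maps are inverse on generators, so $\mathcal T/\mathcal I_I\cong\mathcal T_{\overline H{}^\infty}$. Since $\overline D$ embeds in $\mathcal T_{\overline H{}^\infty}$, we get $\mathcal I_I\cap D=I$.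

Now let $\mathcal I$ be any ideal and $I=\mathcal I\cap D$. Then $\mathcal I\supset\mathcal I_I$, and the quotient map $\mathcal T_{\overline H{}^\infty}\cong\mathcal T/\mathcal I_I\to\mathcal T/\mathcal I$ is injective on $\overline D$. By the hypothesis, Lemma~\ref{lem:unique} applies to $\overline H$, so the map is injective and $\mathcal I=\mathcal I_I$. Thus $\mathcal I\mapsto\mathcal I\cap D$ and $I\mapsto\mathcal I_I$ are mutually inverse, and both are monotone.
\end{proof}

\section{From a resolution to an algebra}\label{sec:toalgebra}

Let $X\neq\emptyset$ be sober with a resolution $\pi\colon P\to X$; then $P\ne\emptyset$ by (R2). Let $D=C_0(P)$. Its ideals are the $D_W=C_0(W)$ with $W\subset P$ open. We want a correspondence whose invariant ideals are the $D_{\pi^{-1}(V)}$, $V\in\mathcal O(X)$.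

For open $W\subset P$ put $\Phi(W)=\pi^{-1}({\uparrow}\pi(W))$. This set is open by (R1) and contains $W$, and $\Phi$ commutes with unions. Moreover
\begin{equation}\label{eq:fixed}
\Phi(W)=W\iff W=\pi^{-1}(V)\text{ for some }V\in\mathcal O(X).
\end{equation}
Indeed, if $W=\pi^{-1}(V)$, then ${\uparrow}\pi(W)\subset V$ and $\Phi(W)\subset W$; conversely take $V={\uparrow}\pi(W)$. For $r\in P$ let $S(r)=\{s\in P:\pi(s)\le\pi(r)\}=\pi^{-1}(\overline{\{\pi(r)\}})$, a closed set containing $r$. Then
\begin{equation}\label{eq:S}
S(r)\cap W\ne\emptyset\iff\pi(r)\in{\uparrow}\pi(W)\iff r\in\Phi(W).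
\end{equation}
In Example~\ref{ex:twopoint} the element $T$ links $r=u$ to the point $f\in S(u)$. In general we cannot choose a point of $S(r)$ continuously in $r$, but measures on $S(r)$ form a convex set, and convex-valued maps have selections. A map $r\mapsto M(r)$ into subsets of a space is \emph{lower semicontinuous} if $\{r:M(r)\cap\mathcal U\ne\emptyset\}$ is open for every open $\mathcal U$; by \eqref{eq:S}, condition (R1) makes $S$ lower semicontinuous.

\begin{theorem}[Michael \cite{Mi}]\label{thm:michael}
A lower semicontinuous map $M$ from a paracompact Hausdorff space to the nonempty closed convex subsets of a Banach space has a continuous selection.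
\end{theorem}

The value $\mu_0\in M(r_0)$ at one point may be prescribed. Replace $M(r_0)$ by $\{\mu_0\}$; the set $\{r:M(r)\cap\mathcal U\neq\emptyset\}$ is unchanged if $\mu_0\in\mathcal U$ and loses at most the point $r_0$ otherwise, so it stays open.

Let $\mathcal M$ be the set of positive Radon measures of mass at most $1$ on $P$, with the weak$^*$ topology from $C_0(P)$. It is compact and convex. A \emph{kernel} is a continuous map $\mu\colon P\to\mathcal M$, $r\mapsto\mu_r$, with $\operatorname{supp}\mu_r\subset S(r)$ for all $r$.

\begin{lemma}\label{lem:kernels}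
There is a countable set $\Theta$ of kernels such that for every open $W\subset P$,
\[
\Phi(W)=\{r\in P:\mu_r(W)>0\text{ for some }\mu\in\Theta\}.
\]
\end{lemma}

\begin{proof}
Let $(f_k)$ be dense in the unit ball of $C_0(P,\mathbb R)$. The map $\nu\mapsto(2^{-k}\nu(f_k))_k$ from $\mathcal M$ to real $\ell^2$ is affine, continuous and injective, hence a homeomorphism onto a compact convex set, and we regard $\mathcal M$ as a subset of $\ell^2$. Let $M(r)=\{\nu\in\mathcal M:\operatorname{supp}\nu\subset S(r)\}$. It consists of the $\nu$ that vanish on $C_c(P\setminus S(r))$, so it is compact and convex. Putting the missing mass at an added point $\infty$ identifies $M(r)$ affinely with the probability measures on the one-point compactification of $S(r)$, so the extreme points are $0$ and the $\delta_s$, $s\in S(r)$.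

The map $M$ is lower semicontinuous. Let an open $\mathcal U\subset\mathcal M$ meet $M(r_0)$. By the Krein--Milman theorem $\mathcal U$ contains a finite sum $\sum_{k\le m}\lambda_k\delta_{s_k}$ with $s_k\in S(r_0)$, $\lambda_k\ge0$, $\sum\lambda_k\le1$. The map $(s'_k)\mapsto\sum\lambda_k\delta_{s'_k}$ from $P^m$ to $\mathcal M$ is continuous, so there are open $W_k\ni s_k$ whose product is mapped into $\mathcal U$. By \eqref{eq:S}, $\bigcap_k\Phi(W_k)$ is an open neighborhood of $r_0$, and for $r$ in it we can choose $s'_k\in S(r)\cap W_k$, so that $M(r)$ meets $\mathcal U$.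

Let $W$ be open and $r_0\in\Phi(W)$. Pick $s_0\in S(r_0)\cap W$ and $f\in C_c(W)_+$ with $f(s_0)>0$. As $P$ is metrizable, Theorem~\ref{thm:michael} gives a kernel $\mu$ with $\mu_{r_0}=\delta_{s_0}$. The set $\{r:\mu_r(f)>0\}$ is an open neighborhood of $r_0$ on which $\mu_r(W)>0$. By the Lindel\"of property, countably many kernels serve all points of $\Phi(W)$. Let $\Theta$ collect these kernels for all $W$ in a countable base. If $W$ is any open set and $r\in\Phi(W)$, then $r\in\Phi(W')$ for a basic $W'\subset W$, so $\mu_r(W)\ge\mu_r(W')>0$ for some $\mu\in\Theta$. Conversely, if $\mu_r(W)>0$, then $W$ meets $\operatorname{supp}\mu_r\subset S(r)$, and $r\in\Phi(W)$ by \eqref{eq:S}.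
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}, sufficiency]
The empty space is amenable, so let $X$, $\pi$, $D$ be as above. Fix $\mu\in\Theta$. For $\xi=\sum_if_i\otimes g_i\in D\odot D$ and $r\in P$ put $\xi_r=\sum_ig_i(r)f_i\in C_0(P)$, and define
\[
\langle\xi,\eta\rangle(r)=\int\overline{\xi_r}\,\eta_r\,d\mu_r,\qquad(f\otimes g)h=f\otimes gh,\qquad h(f\otimes g)=hf\otimes g .
\]
The function $\langle f\otimes g,f'\otimes g'\rangle=\overline gg'\cdot\bigl(r\mapsto\mu_r(\overline ff')\bigr)$ is a $C_0$-function times a bounded continuous function, so the form is $D$-valued. It is positive, and $\langle h\xi,h\xi\rangle\le\|h\|^2\langle\xi,\xi\rangle$, $\langle\xi,h\eta\rangle=\langle\overline h\xi,\eta\rangle$. So the separated completion $H_\mu$ is a separable correspondence over $D$.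

Let $W$ be open and $r\in P$. We claim that all elements of $\langle H_\mu,D_WH_\mu\rangle$ vanish at $r$ if and only if $\mu_r(W)=0$. If $\mu_r(W)=0$ and $h\in D_W$, then $\langle\xi,h\eta\rangle(r)=\int\overline{\xi_r}h\eta_r\,d\mu_r=0$ for $\xi,\eta\in D\odot D$, and by continuity for $\xi,\eta\in H_\mu$. If $\mu_r(W)>0$, inner regularity gives $h\in C_c(W)_+$ with $\mu_r(h)>0$; for $f,g\in D$ with $f=1$ on $\operatorname{supp}h$ and $g(r)=1$ we get $\langle f\otimes g,h(f\otimes g)\rangle(r)=\mu_r(h)>0$.

Let $H=D\oplus\bigoplus_{\mu\in\Theta}H_\mu$ with $D$ the identity correspondence. Inner products in $H$ are sums of inner products in the summands, and $\langle D,D_WD\rangle$ generates $D_W$. By the claim and Lemma~\ref{lem:kernels}, the ideal generated by $\langle H,D_WH\rangle$ is $D_{W\cup\Phi(W)}=D_{\Phi(W)}$. So $D_W$ is invariant if and only if $\Phi(W)=W$, and by \eqref{eq:fixed} the invariant ideals are the $D_{\pi^{-1}(V)}$. The summand $D$ secures the hypothesis of Proposition~\ref{prop:ideals}: if $I$ is invariant and $aH\subset HI$, then $aD\subset I$, so $a\in I$.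

Thus $A=\mathcal T_{H^\infty}$ is separable and nuclear, and $\mathcal O(\operatorname{Prim}A)$ is order isomorphic to $\{\pi^{-1}(V):V\in\mathcal O(X)\}$, which is order isomorphic to $\mathcal O(X)$ by Lemma~\ref{lem:res}(a). Both spaces are sober, so $\operatorname{Prim}(A)\cong X$ by Lemma~\ref{lem:sober}(b).
\end{proof}

Sobriety of $X$ enters only in the last sentence, and it is needed there: any map from a point to the two-point indiscrete space is a resolution, and that space is not $T_0$.

\section{From an algebra to a resolution}\label{sec:toresolution}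

A nuclear algebra $A$ does not come with a Hausdorff space that maps to $\operatorname{Prim}(A)$. An inductive limit of algebras with Hausdorff primitive ideal spaces does: the space consists of compatible sequences of primitive ideals. We treat this case first and then reduce to it.

\subsection{Inductive limits and threads}\label{sub:threads}

Let $C$ be the inductive limit of $C_1\xrightarrow{\gamma_1}C_2\xrightarrow{\gamma_2}\cdots$, with maps $\gamma_{n,k}\colon C_n\to C_k$ and $\gamma_{n,\infty}\colon C_n\to C$, and let $Y_n=\operatorname{Prim}(C_n)$. For an ideal $J$ of $C$ put $J_n=\gamma_{n,\infty}^{-1}(J)$. Then for every $m$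
\begin{equation}\label{eq:J}
J=\overline{\bigcup_{n\ge m}\gamma_{n,\infty}(J_n)}.
\end{equation}
To see this, let $J'\subset J$ be the right side. The composite $C_n/J_n\to C/J'\to C/J$ is injective, so $C/J'\to C/J$ is isometric on the images of the $C_n$, whose union is dense. For open $O\subset Y_n$ let $C_n(O)$ be the ideal of $C_n$ with $\widehat{C_n(O)}=O$. The preimage of a primitive ideal under $\gamma_n$ need not be primitive, so instead of a map $Y_{n+1}\to Y_n$ we have a relation: for $y\in Y_{n+1}$ let $S_n(y)\subset Y_n$ be the hull of $\gamma_n^{-1}(y)$, a closed and possibly empty set. By (P1),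
\begin{equation}\label{eq:norm}
\|\gamma_n(c)+y\|=\|c+\gamma_n^{-1}(y)\|=\sup_{x\in S_n(y)}\|c+x\|\qquad(c\in C_n).
\end{equation}
A \emph{thread} starting at $m$ is a sequence $(x_n)_{n\ge m}\in\prod_{n\ge m}Y_n$ with $x_n\in S_n(x_{n+1})$ for all $n\ge m$. Let $P_m$ be the set of such threads, with the topology of the product.

\begin{example}\label{ex:threads}
Let $C_n=M_n\oplus\mathbb C$ and $\gamma_n(a,\lambda)=(\operatorname{diag}(a,\lambda),\lambda)$, so that $C=\mathcal K+\mathbb C1$. Then $Y_n=\{u_n,f_n\}$ with $u_n=0\oplus\mathbb C$ and $f_n=M_n\oplus0$. We have $\gamma_n^{-1}(u_{n+1})=0$ and $\gamma_n^{-1}(f_{n+1})=f_n$, so $S_n(u_{n+1})=Y_n$ and $S_n(f_{n+1})=\{f_n\}$. The threads in $P_1$ are $(f_1,\dots,f_j,u_{j+1},u_{j+2},\dots)$ for $j\ge0$ and their limit $(f_1,f_2,\dots)$. The map $\pi$ constructed below sends the former to $u=0$ and the latter to $f=\mathcal K$.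
\end{example}

\begin{lemma}\label{lem:relation}
Suppose that all $Y_n$ are Hausdorff.
\begin{itemize}
\item[(a)] For open $O\subset Y_n$ the set $\{y:S_n(y)\cap O\ne\emptyset\}$ is open.
\item[(b)] The set $\{(x,y):x\in S_n(y)\}$ is closed in $Y_n\times Y_{n+1}$.
\item[(c)] For compact $Z\subset Y_n$ the set $\{y:S_n(y)\cap Z\neq\emptyset\}$ is contained in a compact set.
\item[(d)] $P=\bigsqcup_mP_m$ is locally compact, Hausdorff and second countable.
\end{itemize}
\end{lemma}

\begin{proof}
(a) $S_n(y)$ meets $O$ if and only if $C_n(O)\not\subset\gamma_n^{-1}(y)$, that is, if and only if $y$ does not contain the ideal generated by $\gamma_n(C_n(O))$.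

(b) Let $x\notin S_n(y)$. Pick $c\in\gamma_n^{-1}(y)$ with $\|c+x\|>1$. The set $\{x':\|c+x'\|>1\}\times\{y':\|\gamma_n(c)+y'\|<1\}$ contains $(x,y)$ and, by \eqref{eq:norm}, no pair with $x'\in S_n(y')$. The first factor is open by (P2). The complement of the second factor is compact by (P2), hence closed because $Y_{n+1}$ is Hausdorff.

(c) For $x\in Z$ pick $c_x\in(C_n)_+$ with $\|c_x+x\|>1$; by (P2) the inequality persists near $x$. The sum $c$ of finitely many $c_x$ satisfies $\|c+x'\|\ge1$ for all $x'\in Z$. By \eqref{eq:norm} the set lies in $\{y:\|\gamma_n(c)+y\|\ge1\}$, which is compact.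

(d) By (b), $P_m$ is closed in the second countable Hausdorff space $\prod_{n\ge m}Y_n$. Let $Z_m\subset Y_m$ be compact, and choose compact sets $Z_{n+1}\supset\{y:S_n(y)\cap Z_n\ne\emptyset\}$ inductively by (c). Then $\{x\in P_m:x_m\in Z_m\}=P_m\cap\prod_nZ_n$ is compact. Since $Y_m$ is locally compact, every thread has a compact neighborhood.
\end{proof}

\begin{proposition}\label{prop:limit}
Let $C$ be the inductive limit of separable $C^*$-algebras $C_n$ with $Y_n=\operatorname{Prim}(C_n)$ Hausdorff. Then $\operatorname{Prim}(C)$ has a resolution.
\end{proposition}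

\begin{proof}
\emph{The map.} Let $x\in P_m$. Since $x_k\supset\gamma_k^{-1}(x_{k+1})$, the ideals $\gamma_{n,k}^{-1}(x_k)$ of $C_n$ decrease in $k\ge n$. Put $I_n=\bigcap_{k\ge n}\gamma_{n,k}^{-1}(x_k)$ for $n\ge m$. Because the intersection is decreasing, $\gamma_n^{-1}(I_{n+1})=I_n$, so the maps $C_n/I_n\to C_{n+1}/I_{n+1}$ are injective. Let $I(x)$ be the kernel of $C\to\varinjlim C_n/I_n$. By injectivity $I(x)_n=I_n$ for $n\ge m$, and by \eqref{eq:J} the ideal $I(x)$ is determined by the $I_n$ for large $n$. Hence it depends only on the tail of $x$. It is proper, since $I_m\subset x_m\neq C_m$. For every ideal $J$ of $C$,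
\begin{equation}\label{eq:detect}
J\not\subset I(x)\iff J_k\not\subset x_k\text{ for some }k\ge m\iff J_k\not\subset x_k\text{ for all large }k.
\end{equation}
Indeed, if $J\not\subset I(x)$, then $J_n\not\subset I_n$ for some $n\ge m$ by \eqref{eq:J}, so $\gamma_{n,k}(J_n)\not\subset x_k$ for one and then for all larger $k$, and $\gamma_{n,k}(J_n)\subset J_k$. If $J_k\not\subset x_k$ for some $k$, then $J_k\not\subset I_k=I(x)_k$, so $J\not\subset I(x)$.

The ideal $I(x)$ is prime: if $J,J'\not\subset I(x)$, then for large $k$ neither $J_k$ nor $J'_k$ lies in the prime ideal $x_k$, so $(J\cap J')_k=J_k\cap J'_k\not\subset x_k$ and $J\cap J'\not\subset I(x)$. By (P3), $I(x)$ is primitive. Define $\pi\colon P\to\operatorname{Prim}(C)$ by $\pi(x)=I(x)$. By \eqref{eq:detect}, $\pi^{-1}(\widehat J)\cap P_m=\bigcup_{k\ge m}\{x:x_k\in\widehat{J_k}\}$ is open, so $\pi$ is continuous.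

\emph{Threads below a primitive ideal.} We do not try to write a given $p\in\operatorname{Prim}(C)$ as $\pi(x)$; conditions (R1) and (R2) only require enough threads with $\pi(x)\le p$. Let $F_n\subset Y_n$ be the hull of $p_n$.

\smallskip
\noindent\textbf{Claim.} \emph{If $O\subset Y_N$ is open and meets $F_N$, there is $x\in P_N$ with $x_N\in O$ and $\pi(x)\supset p$, that is, $\pi(x)\le p$.}
\smallskip

By (P1), $p_n=\gamma_n^{-1}(p_{n+1})=\bigcap_{y\in F_{n+1}}\gamma_n^{-1}(y)$ is the intersection of all ideals in $\bigcup_{y\in F_{n+1}}S_n(y)$, so
\begin{equation}\label{eq:F}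
F_n=\overline{\bigcup_{y\in F_{n+1}}S_n(y)}.
\end{equation}
Choose an open $O_N$ that meets $F_N$ and has compact closure in $O$, and put $O_{n+1}=\{y:S_n(y)\cap O_n\neq\emptyset\}$ for $n\ge N$; these sets are open by Lemma~\ref{lem:relation}(a). If $O_n$ meets $F_n$, then by \eqref{eq:F} it meets $S_n(y)$ for some $y\in F_{n+1}$, and $y\in O_{n+1}\cap F_{n+1}$. So $O_n\cap F_n\ne\emptyset$ for all $n\ge N$. Fix $k\ge N$, start with $y_k\in O_k\cap F_k$ and choose $y_n\in S_n(y_{n+1})\cap O_n$ for $n=k-1,\dots,N$; by \eqref{eq:F} all $y_n$ lie in $F_n$. Hence the set $Z_k$ of all $(x_n)_{N\le n\le k}$ with $x_N\in\overline{O_N}$, $x_n\in F_n$ and $x_n\in S_n(x_{n+1})$ is nonempty. It is closed by Lemma~\ref{lem:relation}(b) and lies in a product of compact sets by Lemma~\ref{lem:relation}(c). An inverse limit of nonempty compact Hausdorff spaces is nonempty, so the $Z_k$ with the truncation maps give $x\in P_N$ with $x_N\in O$ and $x_n\in F_n$ for all $n$. Then $\gamma_{n,k}(p_n)\subset p_k\subset x_k$ for $k\ge n\ge N$, so $p_n\subset I_n$, and $p\subset I(x)$ by \eqref{eq:J}. This proves the claim.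

\emph{(R1).} Since ${\uparrow}\pi(\cdot)$ commutes with unions, it suffices to treat basic sets $W=\{x\in P_m:x_n\in O_n\text{ for }m\le n\le N\}$ with $O_n\subset Y_n$ open. We push the conditions forward to level $N$: let $O'_m=O_m$ and $O'_{n+1}=O_{n+1}\cap\{y:S_n(y)\cap O'_n\neq\emptyset\}$, which are open sets, and let $J$ be the ideal of $C$ generated by $\gamma_{N,\infty}(C_N(O'_N))$. We show ${\uparrow}\pi(W)=\widehat J$. If $x\in W$, then $x_n\in O'_n$ for $m\le n\le N$ by induction, so $J_N\supset C_N(O'_N)\not\subset x_N$, and $\pi(x)\in\widehat J$ by \eqref{eq:detect}; and $\widehat J$ is an up-set. Conversely let $p\in\widehat J$. Then $C_N(O'_N)\not\subset p_N$, so $O'_N$ meets $F_N$. The claim gives $(x_n)_{n\ge N}\in P_N$ with $x_N\in O'_N$ and image $\le p$. Extend it by choosing $x_n\in S_n(x_{n+1})\cap O'_n$ for $n=N-1,\dots,m$. The extended thread lies in $W$ and has the same image, so $p\in{\uparrow}\pi(W)$.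

\emph{(R2).} Let $p\in\widehat J\setminus\widehat{J'}$. Then $J'\subset p$, and $J_N\not\subset p_N$ for some $N$ by \eqref{eq:J}, so $\widehat{J_N}$ meets $F_N$. The claim gives $x\in P_N$ with $x_N\in\widehat{J_N}$ and $\pi(x)\supset p\supset J'$. By \eqref{eq:detect}, $\pi(x)\in\widehat J\setminus\widehat{J'}$.
\end{proof}

\subsection{An algebra with an ideal-preserving zero homotopy}\label{sub:N}

The following theorem produces inductive limits of the required kind. For a finite connected graph $\Gamma$ and a vertex $v$, let $C_0(\Gamma,v)$ be the algebra of continuous functions on $\Gamma$ that vanish at $v$.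

\begin{theorem}[Kirchberg--R{\o}rdam \cite{KR}]\label{thm:KR}
Let $C$ be separable, nuclear and $\mathcal O_\infty$-absorbing. Suppose that there is a pointwise norm-continuous path $(\Psi_t)_{t\in[0,1]}$ of $*$-endomorphisms of $C$ with $\Psi_0=0$, $\Psi_1=\mathrm{id}$, and $\Psi_t(I)\subset I$ for all ideals $I$ and all $t$. Then $C$ is the inductive limit of a sequence of algebras of the form $C_0(\Gamma,v)\otimes M_k$, with $\Gamma$ a finite connected graph and $v$ a vertex.
\end{theorem}

We use only that the building blocks are separable with Hausdorff primitive ideal space $\Gamma\setminus\{v\}$. A given algebra $A$ need not have such a path; a nonzero unital algebra has none, since $\|\Psi_t(1)\|\in\{0,1\}$ is continuous in $t$. But a path on one tensor factor suffices, so we need one nonzero example $N$. The cone $C_0((0,1])$ has the path $(\sigma_tf)(r)=f(tr)$, which preserves the ideals $C_0((a,1])$ but not, for instance, $C_0((\frac13,\frac23))$. So we remove the other ideals with Proposition~\ref{prop:ideals}. This is the situation of Example~\ref{ex:resolutions}(c), where $S(r)=(0,r]$, and the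 correspondence below is modeled on the normalized Lebesgue measure on $(0,r]$, written in the variable $s\mapsto rs$ so that it is compatible with scaling.

\begin{lemma}\label{lem:N}
There is a nonzero separable nuclear $C^*$-algebra $N$ with a pointwise norm-continuous path $(\varphi_t)_{t\in[0,1]}$ of $*$-endomorphisms such that $\varphi_0=0$, $\varphi_1=\mathrm{id}$, and $\varphi_t(I)\subset I$ for all ideals $I$ and all $t$.
\end{lemma}

\begin{proof}
Let $D=C_0((0,1])$ and $H=C_0((0,1],L^2((0,1]))$ with pointwise right action and inner product, and left action $(f\xi)(r)(s)=f(rs)\,\xi(r)(s)$. We extend elements of $D$ and $H$ by $0$ to uniformly continuous functions on $[0,1]$. Then $r\mapsto f(r\,\cdot)$ is continuous in the supremum norm, so $f\xi\in H$, and $H$ is a separable correspondence.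

Let $W\ne\emptyset$ be open in $(0,1]$. We have $\langle\xi,f\eta\rangle(r)=\int_0^1\overline{\xi(r)(s)}f(rs)\eta(r)(s)\,ds$, and $\xi(r),\eta(r)$ are arbitrary in $L^2$. So this vanishes for all $\xi,\eta\in H$ and $f\in C_0(W)$ if and only if every $f\in C_0(W)$ vanishes almost everywhere on $(0,r]$. As a nonempty relatively open subset of $(0,r]$ has positive measure, this happens if and only if $W\cap(0,r]=\emptyset$. Hence the ideal generated by $\langle H,C_0(W)H\rangle$ is $C_0((\inf W,1])$, and the invariant ideals are the $D_a=C_0((a,1])$, $a\in[0,1]$. Let $a>0$ and $fH\subset HD_a$. Then $(f\xi)(a)=0$ for all $\xi$, so $f(a\,\cdot)=0$ and $f\in D_a$. For $a=0$ the quotient is zero. By Proposition~\ref{prop:ideals}, $N=\mathcal T_{H^\infty}\supset D$ is separable and nuclear, and its ideals are the ideals $I_a$ generated by the $D_a$.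

For $t\in[0,1]$ let $(\sigma_tf)(r)=f(tr)$ and $(\sigma_t\xi)(r)=\xi(tr)$. Then $\langle\sigma_t\xi,\sigma_t\eta\rangle=\sigma_t\langle\xi,\eta\rangle$ and
\[
\sigma_t(f\xi)(r)(s)=f(trs)\,\xi(tr)(s)=\bigl(\sigma_t(f)\sigma_t(\xi)\bigr)(r)(s).
\]
Both identities pass to $H^\infty$ with $\sigma_t$ acting componentwise. So $\xi\mapsto T_{\sigma_t\xi}$, $f\mapsto\sigma_tf$ is a Toeplitz representation in $N$ and defines an endomorphism $\varphi_t$, with $\varphi_1=\mathrm{id}$ and $\varphi_0=0$. By uniform continuity, $t\mapsto\varphi_t(x)$ is continuous for $x\in D$ and for $x=T_\xi$ with $\xi$ in one summand of $H^\infty$; the $x$ with this property form a $C^*$-subalgebra, which is therefore $N$. If $f$ vanishes on $(0,a]$, so does $\sigma_tf$. Thus the ideal $\varphi_t^{-1}(I_a)$ contains $D_a$, and hence $I_a$.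
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}, necessity]
Let $A$ be separable and nuclear. For $A=0$ the empty map is a resolution, so let $A\ne0$. Put $A'=\mathcal O_\infty\otimes A$ and $C=N\otimes A'$. (One may use $\mathcal O_2\otimes\mathcal O_\infty\otimes\mathcal K$ in place of $\mathcal O_\infty$, which makes $C$ also stable and $\mathcal O_2$-absorbing.) The algebra $C$ is separable, nuclear and $\mathcal O_\infty$-absorbing. The path $\Psi_t=\varphi_t\otimes\mathrm{id}$ is pointwise norm-continuous, joins $0$ to $\mathrm{id}$, and preserves each ideal $I\otimes I'$ with $I\subset N$, $I'\subset A'$. By Section~\ref{sub:prim} every ideal of $C$ is a closed sum of such ideals, so $\Psi_t$ preserves all ideals. By Theorem~\ref{thm:KR} and Proposition~\ref{prop:limit}, $\operatorname{Prim}(C)$ has a resolution. By (P5) and simplicity of $\mathcal O_\infty$, $\operatorname{Prim}(C)\cong\operatorname{Prim}(N)\times\operatorname{Prim}(A)$. The projection to $\operatorname{Prim}(A)$ is continuous and open, and surjective because $N\ne0$. Lemma~\ref{lem:res}(c) gives a resolution of $\operatorname{Prim}(A)$.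
\end{proof}

This completes the proofs of Theorems~\ref{thm:A} and~\ref{thm:main}.

\section{Stronger versions}\label{sec:consequences}

Of the two hypotheses on $X$ in Theorem~\ref{thm:main}, sobriety is automatic, while local compactness cannot be omitted by Example~\ref{ex:halfplane}.

\begin{theorem}\label{thm:iff}
Let $X$ be second countable and $U\subset X$ open. Then $X$ is amenable if and only if $X$ is locally compact and both $U$ and $X\setminus U$ are amenable.
\end{theorem}

\begin{proof}
If $X=\operatorname{Prim}(A)$ with $A$ nuclear, then $X$ is locally compact, and $U$ and $X\setminus U$ are the primitive ideal spaces of an ideal and a quotient of $A$. Conversely, by Theorem~\ref{thm:main} it suffices to show that $X$ is sober when $U$ and $X\setminus U$ are. Let $Z\neq\emptyset$ be irreducible and closed. If $Z\cap U\ne\emptyset$, then $Z\cap U$ is a nonempty open subset of an irreducible space, hence irreducible and dense in $Z$, and it is closed in $U$. So it is the closure in $U$ of a point $x$, and $\overline{\{x\}}=Z$. Otherwise $Z$ is an irreducible closed subset of the closed sober subspace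 $X\setminus U$, hence a point closure. For uniqueness, two points of $U$, or two points of $X\setminus U$, with the same closure in $X$ coincide because these subspaces are $T_0$; and $x\in U$, $y\notin U$ have different closures because $\overline{\{y\}}\subset X\setminus U$.
\end{proof}

Resolutions also behave well under unions of open sets, which allows transfinite iteration.

\begin{theorem}\label{thm:transfinite}
For a second countable, locally compact, sober space $X$ the following are equivalent:
\begin{itemize}
\item[(1)] $X$ is amenable;
\item[(2)] every nonempty closed $F\subset X$ contains a nonempty relatively open subset that is amenable;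
\item[(3)] there is an increasing family of open sets $(U_\alpha)_{\alpha\le\beta}$ indexed by ordinals, with $U_0=\emptyset$, $U_\beta=X$, $U_\lambda=\bigcup_{\alpha<\lambda}U_\alpha$ for limit ordinals $\lambda$, and all $U_{\alpha+1}\setminus U_\alpha$ amenable.
\end{itemize}
\end{theorem}

\begin{proof}
(1)$\Rightarrow$(3): take $\beta=1$.

(3)$\Rightarrow$(2): let $F\neq\emptyset$ be closed and $\alpha$ the least ordinal with $F\cap U_\alpha\ne\emptyset$. It is neither $0$ nor a limit, so $\alpha=\alpha'+1$ and $F\cap U_{\alpha'}=\emptyset$. The set $F\cap U_\alpha$ is relatively open in $F$ and closed in the amenable space $U_\alpha\setminus U_{\alpha'}$, hence amenable by Theorem~\ref{thm:iff}.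

(2)$\Rightarrow$(1): let $U$ be the union of all amenable open subsets of $X$. By the Lindel\"of property it is a countable union of such sets, which have resolutions by Theorem~\ref{thm:A}. By Lemma~\ref{lem:res}(d), $U$ has a resolution; it is sober by Lemma~\ref{lem:sober}(a), so it is amenable by Theorem~\ref{thm:A}. Suppose $U\neq X$. By (2) for $F=X\setminus U$ there is an open $V\subset X$ with $V\setminus U$ nonempty and amenable. The open set $U\cup V$ is locally compact and sober, and $U$ and $(U\cup V)\setminus U=V\setminus U$ are amenable. By Theorem~\ref{thm:main}, $U\cup V$ is amenable, so $V\subset U$, a contradiction.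
\end{proof}

\begin{corollary}\label{cor:hausdorff}
Every second countable, locally compact, sober space in which each nonempty closed subset contains a nonempty relatively open Hausdorff subset is the primitive ideal space of a separable nuclear $C^*$-algebra.
\end{corollary}

\begin{proof}
Such a subset $Y$ is open in a closed subspace, hence locally compact, and Hausdorff, so $Y=\operatorname{Prim}C_0(Y)$. Apply Theorem~\ref{thm:transfinite}.
\end{proof}

The example $J=B=\mathbb C$ in the introduction shows that the given algebras for $U$ and $X\setminus U$ cannot always be kept. They can be kept when they are determined by their primitive ideal spaces. Kirchberg's $\mathcal O_2$-stable classification \cite{Ga} states that every homeomorphism between the primitive ideal spaces of two separable nuclear stable $\mathcal O_2$-absorbing algebras is induced by an isomorphism.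

\begin{corollary}\label{cor:extension}
Let $X$ be second countable, locally compact and sober, let $U\subset X$ be open, and let $J$ and $B$ be separable, nuclear, stable and $\mathcal O_2$-absorbing with $\operatorname{Prim}(J)\cong U$ and $\operatorname{Prim}(B)\cong X\setminus U$. Then there is an extension $0\to J\to A\to B\to0$ with $A$ separable and nuclear and $\operatorname{Prim}(A)\cong X$, inducing the given identifications of $U$ and $X\setminus U$.
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:main} there is a separable nuclear $A_0$ with $\operatorname{Prim}(A_0)\cong X$. Let $I_0$ be the ideal that corresponds to $U$, and put $A=A_0\otimes\mathcal O_2\otimes\mathcal K$. By (P5), $\operatorname{Prim}(A)\cong X$, and the ideal over $U$ is $I_0\otimes\mathcal O_2\otimes\mathcal K$, with quotient $(A_0/I_0)\otimes\mathcal O_2\otimes\mathcal K$. Both are separable, nuclear, stable and $\mathcal O_2$-absorbing, with primitive ideal spaces $U$ and $X\setminus U$. By \cite{Ga} they are isomorphic to $J$ and $B$ through isomorphisms that induce the given identifications.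
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bl} Blackadar, \emph{Operator Algebras}.

\bibitem{Ga} J. Gabe, \emph{A new proof of Kirchberg's $\mathcal O_2$-stable classification}, J. reine angew. Math. 761 (2020).

\bibitem{KR} E. Kirchberg, M. R{\o}rdam, \emph{Purely infinite $C^*$-algebras: ideal-preserving zero homotopies}, GAFA 15 (2005), 377--415.

\bibitem{Mi} E. Michael, \emph{Continuous selections I}, Ann. Math. 63 (1956).

\bibitem{Conj} \texttt{https://core.ac.uk/download/595727506.pdf}

\end{thebibliography}
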